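\title{Almost multiplicative functionals on $H^\infty(\mathbb D)$ and the absence of an almost corona}

\begin{abstract}
Let $F$ be a bounded linear functional on $H^\infty(\mathbb D)$ such that $|F(fg)-F(f)F(g)|\le\delta\|f\|\|g\|$ for all $f,g$. We prove that $\|F-G\|\le C\delta$ for some multiplicative functional $G$, with an absolute constant $C$; here $G$ is either $0$ or a limit of point evaluations along an ultrafilter. The linear order is optimal. The ultrafilter is obtained from an ideal of ``null'' families of dyadic boxes, and the main point is that the union of two null families is null with the same constants. The corona theorem is not used; it is contained in the result as the case $\delta=0$.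
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb D$ be the open unit disk, let $H^\infty=H^\infty(\mathbb D)$ be the Banach algebra of bounded analytic functions on $\mathbb D$ with the supremum norm, and let $\mathcal B$ be its closed unit ball. For $\delta\ge0$, a bounded linear functional $F$ on a Banach algebra $A$ is called \emph{$\delta$-multiplicative} if
\[
|F(fg)-F(f)F(g)|\le\delta\|f\|\|g\|\qquad(f,g\in A).
\]
A linear functional $G$ is \emph{multiplicative} if $G(fg)=G(f)G(g)$ for all $f,g$; the zero functional is allowed. A nonzero multiplicative $G$ on $H^\infty$ has $G(1)=1$, and $\|G\|\le1$ because $f-\lambda$ is invertible, so that $G(f)\ne\lambda$, when $|\lambda|>\|f\|$. Norms of functionals are dual norms.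

A functional that is close in norm to a multiplicative one is $\delta$-multiplicative with small $\delta$ (Theorem~\ref{thm:linear}(b) below). The question is whether there are any other examples.

\medskip
\noindent\textbf{Question.} \emph{Is there a function $\varepsilon(\delta)$, tending to $0$ as $\delta\to0$, such that for every $\delta$-multiplicative functional $F$ on $H^\infty$ there is a multiplicative functional $G$ with $\|F-G\|\le\varepsilon(\delta)$?}
\medskip

The question is posed in \cite{source}, where it is described as asking whether $H^\infty$ has an ``almost corona'': a set of almost multiplicative functionals far from the disk, the disk being identified with the point evaluations $f\mapsto f(z)$. The answer is yes, with $\varepsilon(\delta)=C\delta$.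

The approximating functionals are limits of point evaluations. Recall that an \emph{ultrafilter} on a set $I$ is a family $\mathcal U$ of nonempty subsets of $I$ that is closed under finite intersections and under passage to supersets, and contains one of $S$, $I\setminus S$ for every $S\subset I$. Every family of subsets of $I$ whose finite intersections are nonempty is contained in an ultrafilter. Every bounded family $(a_i)_{i\in I}$ of complex numbers has a unique limit $c=\lim_{\mathcal U}a_i$, characterized by $\{i:|a_i-c|<\theta\}\in\mathcal U$ for all $\theta>0$, and the limit respects sums and products. Let $\Lambda$ be the set of all functionals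
\[
G(f)=\lim_{\mathcal U}f(z_i),
\]
where $(z_i)_{i\in I}$ is a family of points of $\mathbb D$ and $\mathcal U$ is an ultrafilter on $I$. They are multiplicative and $G(1)=1$.

\begin{theorem}\label{thm:qual}
For every $\varepsilon\in(0,1)$ there is $\delta(\varepsilon)>0$ such that every $\delta$-multiplicative functional $F$ on $H^\infty$ with $\delta\le\delta(\varepsilon)$ satisfies $\|F-G\|\le\varepsilon$ for some $G\in\Lambda\cup\{0\}$.
\end{theorem}

\begin{theorem}\label{thm:linear}
\begin{enumerate}
\item[(a)] There is an absolute constant $C$ such that for every $\delta>0$ and every $\delta$-multiplicative functional $F$ on $H^\infty$ there is $G\in\Lambda\cup\{0\}$ with $\|F-G\|\le C\delta$.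
\item[(b)] Conversely, if $G$ is multiplicative and $\|F-G\|=d$, then $F$ is $d(3+d)$-multiplicative.
\item[(c)] The linear order in (a) is optimal: no bound $\varepsilon(\delta)=o(\delta)$ is possible in the Question.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:qual} carries most of the work, and part (a) of Theorem~\ref{thm:linear} is deduced from it. Parts (b) and (c) are elementary.

\begin{proof}[Proof of Theorem~\ref{thm:linear}(b) and (c)]
If $G$ is multiplicative, then
\[
F(fg)-F(f)F(g)=(F-G)(fg)-(F-G)(f)\,F(g)-G(f)\,(F-G)(g).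
\]
Since $\|G\|\le1$ and $\|F\|\le1+d$, the right side is at most $\bigl(d+d(1+d)+d\bigr)\|f\|\|g\|$. This is (b). For (c), let $0<t\le\frac12$ and $F(f)=(1-t)f(0)$. Then $F(fg)-F(f)F(g)=t(1-t)f(0)g(0)$, so $F$ is $\delta$-multiplicative with $\delta=t(1-t)<t$. If $G\neq0$ is multiplicative, then $\|F-G\|\ge|F(1)-1|=t$, and $\|F-0\|=1-t\ge t$. So $F$ is at distance greater than $\delta$ from every multiplicative functional.
\end{proof}

\subsection*{Relation to the corona theorem}
The set $\Lambda$ is the weak* closure of the point evaluations. Indeed, for a functional $G$, functions $f_1,\dots,f_n$ and $\tau>0$, consider $\{z:|f_j(z)-G(f_j)|<\tau,\ j\le n\}$. If $G\in\Lambda$, these sets are nonempty by the definition of the limit. If they are all nonempty, their finite intersections are nonempty, and any ultrafilter on $\mathbb D$ containing them represents $G$. Two consequences follow.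

First, if $G\ne0$ in Theorem~\ref{thm:linear}(a), then for all $f_1,\dots,f_n\in\mathcal B$ and $\tau>0$ there is $z\in\mathbb D$ with $|F(f_j)-f_j(z)|\le C\delta+\tau$ for all $j$, where $C$ does not depend on $n$. In this sense there is no almost corona.

Second, let $F\ne0$ be multiplicative. It is $\delta$-multiplicative for every $\delta>0$ and $\|F\|=1$, so Theorem~\ref{thm:linear}(a) places it in the norm closure of $\Lambda$, hence in $\Lambda$. Thus the point evaluations are weak* dense in the nonzero multiplicative functionals. This is Carleson's corona theorem, which is not used in the proof.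

\subsection*{Where the difficulty lies}
A compactness argument suggests the answer yes but does not prove it. If $F_n$ is $\delta_n$-multiplicative and $\delta_n\to0$, every weak* cluster point of $(F_n)$ is multiplicative; but this controls finitely many functions at a time, whereas the Question concerns the whole ball.

One can also try to solve Bezout equations. Let $F(1)=1$ and $f_1,\dots,f_n\in\mathcal B$ with $F(f_j)=0$. If $\sum a_jf_j=1$, then $1=\sum F(a_jf_j)\le\delta\sum\|a_j\|$. So the equation has no solution of moderate norm, and one expects a point at which all $f_j$ are small. To produce $G$, however, we need the sets $\{|f|<\varepsilon\}$ with $f\in\mathcal B$, $F(f)=0$, to have nonempty $n$-fold intersections for \emph{every} $n$ while $\delta$ and $\varepsilon$ stay fixed, and the sum $\delta\sum\|a_j\|$ has $n$ terms. What is needed is an induction on $n$ that loses nothing at each step. The proof provides it: two functions on which $F$ is small are replaced by one function that is large wherever one of them is, and on which $F$ is \emph{equally}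 small.

Section~\ref{sec:model} shows the idea in $\ell^\infty$, and Section~\ref{sec:plan} transfers that case to interpolating sequences and gives the plan of the rest. Throughout, $C$ and $c$ denote positive absolute constants that may change from line to line; dependence on parameters is always displayed.

\section{Normalization and the model case $\ell^\infty$}\label{sec:model}

\begin{lemma}\label{lem:normal}
Let $F$ be a $\delta$-multiplicative functional on a Banach algebra. Then $\|F\|\le1+\delta$. If the algebra is $H^\infty$ and $\delta\le\frac1{100}$, then either $\|F\|\le2\delta$, or $F_1=F/F(1)$ is $4\delta$-multiplicative and $\|F-F_1\|\le3\delta$.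
\end{lemma}

\begin{proof}
For $\|f\|\le1$ we have $|F(f)|^2\le|F(f^2)|+\delta\le\|F\|+\delta$. Since $F$ is bounded, $\|F\|^2\le\|F\|+\delta$ gives $\|F\|\le\frac12(1+\sqrt{1+4\delta})\le1+\delta$.

Taking $g=1$ in the definition gives $|F(f)|\,|1-F(1)|\le\delta\|f\|$. If $|1-F(1)|\ge\frac12$, then $\|F\|\le2\delta$. Otherwise $|F(1)|\ge\frac12$, and $f=1$ gives $|1-F(1)|\le2\delta$. Then, for $f,g\in\mathcal B$,
\[
|F(1)F(fg)-F(f)F(g)|\le|F(1)-1|\,|F(fg)|+\delta\le2\delta(1+\delta)+\delta\le3.02\,\delta .
\]
Dividing by $|F(1)|^2\ge0.98^2$ shows that $F_1$ is $4\delta$-multiplicative. Finally $\|F-F_1\|=\|F\|\,|F(1)-1|/|F(1)|\le1.01\cdot2\delta/0.98\le3\delta$.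
\end{proof}

We call $F$ a \emph{normalized $\delta$-multiplicative} functional on $H^\infty$ if it is $\delta$-multiplicative with $0\le\delta\le1$ and $F(1)=1$. Then $\|F\|\le1+\delta\le2$. We shall prove the following two statements.

\begin{proposition}\label{prop:qual}
For every $\varepsilon>0$ there is $\delta_0(\varepsilon)>0$ such that every normalized $\delta$-multiplicative $F$ with $\delta\le\delta_0(\varepsilon)$ satisfies $\|F-G\|\le\varepsilon$ for some $G\in\Lambda$.
\end{proposition}

\begin{proposition}\label{prop:linear}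
There are absolute constants $\delta_*>0$ and $C_*$ such that every normalized $\delta$-multiplicative $F$ with $\delta\le\delta_*$ satisfies $\|F-G\|\le C_*\delta$ for some $G\in\Lambda$.
\end{proposition}

They imply the theorems. For Theorem~\ref{thm:qual} take $\delta(\varepsilon)=\min\{\frac1{100},\frac\varepsilon6,\frac14\delta_0(\frac\varepsilon2)\}$: by Lemma~\ref{lem:normal}, either $\|F-0\|\le2\delta\le\varepsilon$, or $\|F-G\|\le3\delta+\|F_1-G\|\le\varepsilon$. For Theorem~\ref{thm:linear}(a) let $\delta'=\min\{\frac1{100},\frac14\delta_*\}$. If $\delta\le\delta'$, the same argument gives the bound $(3+4C_*)\delta$; if $\delta>\delta'$, then $\|F-0\|\le1+\delta\le(1+1/\delta')\delta$.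

\begin{lemma}\label{lem:rules}
Let $F$ be normalized $\delta$-multiplicative.
\begin{enumerate}
\item[(a)] If $f_1,\dots,f_m\in\mathcal B$, then $|F(f_1\cdots f_m)-F(f_1)\cdots F(f_m)|\le2^m\delta$.
\item[(b)] If $f\in\mathcal B$, $c=F(f)$, $|c|\le\frac14$, then $\hat f=\dfrac{f-c}{1-\bar cf}$ lies in $\mathcal B$ and $|F(\hat f)|\le2\delta$.
\item[(c)] If $e\in\mathcal B$, $|e|\ge\gamma>0$ on $\mathbb D$ and $\delta\le\gamma/2$, then $|F(e)|\ge\gamma/4$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The largest error $e_m$ for $m$ factors satisfies $e_1=0$ and $e_m\le\delta+2e_{m-1}$, so $e_m\le(2^{m-1}-1)\delta$.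
(b) The map $w\mapsto\frac{w-c}{1-\bar cw}$ preserves the closed disk. We have $F\bigl(\hat f\cdot(1-\bar cf)\bigr)=F(f-c)=0$, $F(1-\bar cf)=1-|c|^2\ge\frac{15}{16}$ and $\|1-\bar cf\|\le\frac54$. Hence $\frac{15}{16}|F(\hat f)|\le\frac54\delta$.
(c) Since $\|1/e\|\le1/\gamma$, we have $|F(e)F(1/e)-1|\le\delta/\gamma\le\frac12$ and $|F(1/e)|\le2/\gamma$.
\end{proof}

Part (b) will be used to turn a function on which $F$ is merely small into one on which $F$ is $O(\delta)$, without destroying lower bounds: where $|f|\ge\alpha\ge4|c|$,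
\begin{equation}\label{eq:hatlower}
|\hat f|\ge\frac{\alpha-|c|}{1+|c|}\ge\frac{3\alpha/4}{5/4}\ge\frac\alpha2 .
\end{equation}

The theorem is easy in an algebra with many idempotents. The following case is both the model for the general argument and an ingredient of it.

\begin{proposition}\label{prop:ellinfty}
Let $I$ be a nonempty set and let $\Phi$ be a $\delta$-multiplicative functional on $\ell^\infty(I)$ with $\delta\le\frac1{20}$ and $|\Phi(1)|\ge\frac12$. Then there is an ultrafilter $\mathcal U$ on $I$ such that $|\Phi(a)-\lim_{\mathcal U}a_i|\le6\delta\|a\|$ for all $a\in\ell^\infty(I)$.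
\end{proposition}

\begin{proof}
For $S\subset I$ let $x_S=\Phi(1_S)$. From $1_S1_{S'}=1_{S\cap S'}$ we get
\begin{equation}\label{eq:xS}
|x_{S\cap S'}-x_Sx_{S'}|\le\delta .
\end{equation}
With $S'=S$ this reads $|x_S|\,|1-x_S|\le\delta$. One of the two factors is at least $\frac12$, so $x_S$ is within $2\delta\le\frac1{10}$ of $0$ or of $1$. Let $\mathcal U$ consist of the sets $S$ with $x_S$ near $1$. Then $I\in\mathcal U$ since $|x_I|\ge\frac12$, and $\emptyset\notin\mathcal U$. Since $x_S+x_{I\setminus S}=x_I$ is within $\frac1{10}$ of $1$, the two summands are neither both near $0$ nor both near $1$. If $S,S'\in\mathcal U$, then $|x_{S\cap S'}|\ge0.81-0.05$ by \eqref{eq:xS}, so $S\cap S'\in\mathcal U$. If $S\in\mathcal U$ and $S\subset S'$, then \eqref{eq:xS} gives $|x_S|\,|1-x_{S'}|\le\delta$, so $|1-x_{S'}|\le2\delta$. Thus $\mathcal U$ is an ultrafilter.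

Let $\|a\|\le1$, $c=\lim_{\mathcal U}a_i$, $\theta>0$ and $S=\{i:|a_i-c|<\theta\}\in\mathcal U$. Then $\|(a-c)1_S\|\le\theta$, $\|\Phi\|\le2$ and $\|a-c\|\le2$, so $|\Phi(a-c)|\,|x_S|\le2\theta+2\delta$. As $|x_S|\ge\frac12$ and $\theta$ is arbitrary, $|\Phi(a)-cx_I|\le4\delta$. Finally $|cx_I-c|\le2\delta$.
\end{proof}

In $H^\infty$ the only idempotents are $0$ and $1$, because $\mathbb D$ is connected. But the sets outside $\mathcal U$ can be described without idempotents: they are the sets $S$ for which some function in the unit ball is large on $S$ and has small $\Phi$-value. This description makes sense in $H^\infty$, and it is the definition of a null set in Section~\ref{sec:null}.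

\section{Interpolating Blaschke products and the plan of the proof}\label{sec:plan}

For $z,w\in\mathbb D$ put
\[
\rho(z,w)=\Bigl|\frac{z-w}{1-\bar wz}\Bigr|,\qquad \Gamma(z,w)=\log\frac1{\rho(z,w)},\qquad p(z,w)=1-\rho(z,w)^2=\frac{(1-|z|^2)(1-|w|^2)}{|1-\bar zw|^2}.
\]
All three are symmetric; $\Gamma$ is the Green function of $\mathbb D$, and $p$ is a bounded substitute for it. Since $\Gamma=-\frac12\log(1-p)$ and $\log\rho^{-2}\le\rho^{-2}-1=p/\rho^2$,
\begin{equation}\label{eq:Gp}
\Gamma\ge\tfrac12p\ \text{ everywhere},\qquad \Gamma\le\frac{p}{2\alpha^2}\ \text{ where }\rho\ge\alpha .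
\end{equation}
The hyperbolic distance is $d_h=\log\frac{1+\rho}{1-\rho}\ge2\rho$, with length element $2|dz|/(1-|z|^2)$. We use the following standard facts.

\begin{enumerate}
\item[(F1)] \emph{Triangle inequality and Schwarz--Pick lemma.} As $\rho=\tanh(d_h/2)$, the triangle inequality for $d_h$ reads $\frac{|s-t|}{1-st}\le\rho(x,z)\le\frac{s+t}{1+st}$, where $s=\rho(x,y)$, $t=\rho(y,z)$. If $\psi:\mathbb D\to\mathbb D$ is analytic, then $\rho(\psi(z),\psi(w))\le\rho(z,w)$ and $|\psi'(z)|(1-|z|^2)\le1-|\psi(z)|^2$.
\item[(F2)] \emph{Blaschke products.} If $Z$ is a multiset in $\mathbb D$ with $\sum_{a\in Z}(1-|a|)<\infty$, the normalized factors $\frac{|a|}{a}\frac{a-z}{1-\bar az}$ (the factor $z$ for $a=0$) have a locally uniformly convergent product. A \emph{Blaschke product} with zeros $Z$ is this product times a unimodular constant; $Z=\emptyset$ is allowed. It satisfies $\log\frac1{|B(z)|}=\sum_{a\in Z}\Gamma(z,a)$, and $(1-|a|^2)|B'(a)|=\prod_{a'\in Z\setminus\{a\}}\rho(a,a')$ at a simple zero $a$. If $f\in H^\infty$, $f\not\equiv0$, then its zeros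 satisfy the summability condition, and if $B$ is formed from some of them, then $f/B\in H^\infty$ and $\|f/B\|=\|f\|$.
\item[(F3)] \emph{Harnack's inequality.} If $h\ge0$ is harmonic in $\mathbb D$, then $h(w)\le e^{d_h(z,w)}h(z)$. If $h\ge0$ is harmonic in the hyperbolic disk of radius $r$ about $z$ and $d_h(z,w)\le r/2$, then $h(w)\le C(r)h(z)$.
\item[(F4)] \emph{Superharmonic functions.} These are the lower semicontinuous functions with values in $(-\infty,\infty]$, not identically $\infty$ on any component of the domain, that dominate their means over small circles. If $f\not\equiv0$ is analytic, $\log\frac1{|f|}$ is superharmonic, and the minimum of two superharmonic functions is superharmonic. Minimum principle: if $u$ is superharmonic in a bounded open set and $\liminf u\ge0$ at every boundary point, then $u\ge0$. Riesz decomposition: if $u\ge0$ is superharmonic in $\mathbb D$, then $u=h+\int\Gamma(\cdot,w)\,d\nu(w)$ with $h\ge0$ harmonic and $\nu$ a positive Borel measure, finite on compact sets.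
\end{enumerate}

For $s>0$, a nonconstant Blaschke product with simple zeros $(z_n)$, finite or infinite in number, is \emph{$s$-interpolating} if $\prod_{k\ne n}\rho(z_k,z_n)\ge s$ for all $n$; it is \emph{interpolating} if this holds for some $s>0$. By Carleson's interpolation theorem \cite[Ch.~VII, Thm.~1.1]{garnett}, for every bounded sequence $(a_n)$ there is then $f\in H^\infty$ with $f(z_n)=a_n$ and $\|f\|\le M(s)\sup|a_n|$, where $1\le M(s)<\infty$ depends only on $s$. So $H^\infty/bH^\infty$ is a copy of $\ell^\infty$, and if $F(b)$ is small, then $F$ almost lives on this quotient.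

\begin{lemma}\label{lem:interp}
Let $F$ be normalized $\delta$-multiplicative, let $b$ be $s$-interpolating with zeros $(z_n)_{n\in I}$, let $M=M(s)$ and $t=|F(b)|+\delta$. If $t\le\frac1{240M^2}$, there is an ultrafilter $\mathcal U$ on $I$ such that $G(f)=\lim_{\mathcal U}f(z_n)$ satisfies $\|F-G\|\le74M^2t$.
\end{lemma}

\begin{proof}
For $q\in H^\infty$ we have $|F(bq)|\le|F(b)||F(q)|+\delta\|q\|\le2t\|q\|=2t\|bq\|$. By the Hahn--Banach theorem there is a functional $F_0$ on $H^\infty$ with $F_0=F$ on $bH^\infty$ and $\|F_0\|\le2t$. Let $F'=F-F_0$. For $f,g\in\mathcal B$ the difference $F'(fg)-F'(f)F'(g)$ equals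
\[
\bigl[F(fg)-F(f)F(g)\bigr]-F_0(fg)+F_0(f)F(g)+F(f)F_0(g)-F_0(f)F_0(g),
\]
which is at most $\delta+2t+4t+4t+4t^2\le12t$ in modulus. By (F2), a function vanishing at all $z_n$ lies in $bH^\infty$, where $F'=0$. So $\Phi(a)=F'(f)$, for any $f\in H^\infty$ with $f(z_n)=a_n$, is a well-defined linear functional on $\ell^\infty(I)$. Choosing interpolating functions of norm at most $M\|a\|$, and noting that $fg$ interpolates the product of the sequences, we see that $\Phi$ is bounded and $12M^2t$-multiplicative. Also $12M^2t\le\frac1{20}$ and $|\Phi(1)|=|1-F_0(1)|\ge\frac12$. Proposition~\ref{prop:ellinfty} gives $\mathcal U$ with $\|F'-G\|\le72M^2t$, and $\|F-F'\|\le2t$.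
\end{proof}

Call a normalized $F$ \emph{$\varepsilon$-far} if $\|F-G\|>\varepsilon$ for all $G\in\Lambda$. Only far functionals need attention, and by Lemma~\ref{lem:interp} a far functional is bounded below on $s$-interpolating products. This is the only way in which farness is used. The proof of Proposition~\ref{prop:qual} then runs as follows. We tile $\mathbb D$ by dyadic tiles of bounded hyperbolic size (Section~\ref{sec:geom}).

\emph{Step 1: removing zeros} (Section~\ref{sec:zeros}). Near the tiles on which $f\in\mathcal B$ is not uniformly small, the zeros of $f$ form finitely many interpolating sequences. Dividing them out makes $f$ bounded below there, and for a far $F$ it keeps $F(f)$ of order $\delta$.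

\emph{Step 2: localization} (Section~\ref{sec:local}). If $F(f_1)$ and $F(f_2)$ are $O(\delta)$, then $F$ sees only the tiles on which both $f_i$ are small: a function $h\in\mathcal B$ that is small on those tiles has small $F(h)$. One writes $h=a_1f_1^\circ+a_2f_2^\circ+e$, where $f_i^\circ$ are the quotients from Step 1 and $e$ is small, by solving $\bar\partial$-equations.

\emph{Step 3: merging two functions into one} (Section~\ref{sec:null}). The function $\max(|f_1|,|f_2|)$ is not the modulus of an analytic function, but the logarithm of its reciprocal is superharmonic, and every nonnegative superharmonic function is comparable, tile by tile, to $\log\frac1{|g|}$ with $g\in\mathcal B$. Step 2 shows that $F(g)$ is small. This makes the null sets an ideal and yields the ultrafilter.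

Section~\ref{sec:linear} improves $\varepsilon$ to $C\delta$.

\section{Dyadic geometry of the disk}\label{sec:geom}

For $n\ge0$ and $0\le j<2^n$ the \emph{dyadic box} with \emph{arc} $[j2^{-n},(j+1)2^{-n})$ is
\[
Q=\{re^{2\pi it}:\ 1-2^{-n}\le r<1,\ j2^{-n}\le t<(j+1)2^{-n}\}.
\]
Its \emph{length} is $\ell(Q)=2^{-n}$, its \emph{layer} is $n$, and its \emph{tile} is $T(Q)=Q\cap\{|z|<1-\frac12\ell(Q)\}$. Let $\mathcal D$ be the set of boxes. The box of layer $0$ is $\mathbb D$; every other box has a \emph{parent}, the box of the previous layer that contains it. The following properties are read off from the definition. The tiles partition $\mathbb D$, and $T(R)$ meets $Q$ if and only if $R\subset Q$. Two boxes are nested or have disjoint arcs, so pairwise disjoint boxes inside $Q$ have total length at most $\ell(Q)$. With $\ell=\ell(Q)$,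
\begin{equation}\label{eq:tile}
\tfrac12\ell<1-|z|\le\ell\ \text{ on }T(Q),\qquad \operatorname{diam}Q\le8\ell,\qquad \tfrac\pi4\ell^2\le\operatorname{area}T(Q)\le\pi\ell^2,
\end{equation}
the area being $\pi\ell\cdot\frac\ell2(2-\frac32\ell)$. For a function $f$ we write $\|f\|_{T(Q)}=\sup_{T(Q)}|f|$.

Two boxes are \emph{neighbors} if the closures of their tiles meet; equivalently, their layers differ by at most $1$ and their closed arcs meet modulo $1$. A box is its own neighbor, and has at most $2+3+4=9$ neighbors (Figure~\ref{fig:tiles}). Let $T^*(Q)$ be the union of $T(R)$ over the neighbors $R$ of $Q$, and $T^{**}(Q)$ the union of $T^*(R)$ over the neighbors $R$ of $Q$. Finally, let $z_Q,w_Q\in T(Q)$ be the points whose argument is the center of the arc and whose moduli are $1-\frac78\ell(Q)$ and $1-\frac58\ell(Q)$. We shall place zeros at the $w_Q$ and test lower bounds at the $z_Q$.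

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.8cm,y=2.1cm]
\fill[gray!20] (0,1) rectangle (4,2);
\fill[gray!20] (1,0.5) rectangle (4,1);
\fill[gray!20] (1.5,0.25) rectangle (3.5,0.5);
\fill[gray!55] (2,0.5) rectangle (3,1);
\foreach \y in {2,1,0.5,0.25,0.125} \draw (0,\y)--(6,\y);
\foreach \x in {0,2,4,6} \draw (\x,1)--(\x,2);
\foreach \x in {0,1,...,6} \draw (\x,0.5)--(\x,1);
\foreach \x in {0,0.5,...,6} \draw (\x,0.25)--(\x,0.5);
\foreach \x in {0,0.25,...,6} \draw (\x,0.125)--(\x,0.25);
\draw[very thick] (2,0)--(2,1)--(3,1)--(3,0);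
\draw[dashed] (0,0)--(6,0) node[right] {$|z|=1$};
\fill (2.5,0.875) circle (1.3pt) node[right] {\small $z_Q$};
\fill (2.5,0.625) circle (1.3pt) node[right] {\small $w_Q$};
\node[right] at (6,1.5) {layer $n-1$};
\node[right] at (6,0.75) {layer $n$};
\node[right] at (6,0.375) {layer $n+1$};
\end{tikzpicture}
\caption{Four layers of dyadic tiles, drawn with the argument horizontal and $1-|z|$ vertical. The thick line bounds a box $Q$ of layer $n$; its tile $T(Q)$ is dark, and the tiles of its eight other neighbors are light. The shaded region is $T^*(Q)$.}\label{fig:tiles}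
\end{figure}

From $1-\bar wz=1-|z|^2+(\bar z-\bar w)z$ we get
\begin{equation}\label{eq:denom}
1-|z||w|\le|1-\bar wz|\le1-|z|^2+|z-w| .
\end{equation}
The left inequality gives $p(z,w)\le p(|z|,|w|)$, so that, with $a=1-|z|$ and $b=1-|w|$,
\begin{equation}\label{eq:radial}
\rho(z,w)\ge\rho(|z|,|w|)=\frac{|a-b|}{a+b-ab}\ge\frac{|a-b|}{a+b}.
\end{equation}

\begin{lemma}[Separation]\label{lem:sep}
\begin{enumerate}
\item[(a)] If $z\in T(Q)$ and $w\notin T^*(Q)$, then $\rho(z,w)\ge\frac19$. Hence the open hyperbolic $\frac29$-neighborhood of $T(Q)$ lies in $T^*(Q)$, and that of $T^*(Q)$ lies in $T^{**}(Q)$.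
\item[(b)] If $\rho(z,w)<\frac12$, then $\frac13\le\frac{1-|w|}{1-|z|}\le3$ and $|z-w|\le2(1-|z|)$.
\item[(c)] $\rho(z_Q,w_R)\ge\frac16$ for all $Q,R\in\mathcal D$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Q$ have layer $n$ and let $w\in T(R)$, where $R$ is not a neighbor of $Q$. If the layer of $R$ is at least $n+2$, then $|w|-|z|\ge2^{-n-1}-2^{-n-2}$; if it is at most $n-2$, then $|z|-|w|\ge2^{-n+1}-2^{-n}$. Otherwise the closed arcs are disjoint. Then neither box is $\mathbb D$, so $|z|,|w|\ge\frac12$, and the endpoints of both arcs are multiples of $2^{-n-1}$, so the arguments differ by $2\pi t$ with $2^{-n-1}\le t\le\frac12$. Hence $|z-w|\ge2\sqrt{|z||w|}\sin\pi t\ge2t\ge2^{-n}$. In all cases $x=|z-w|\ge\frac14\ell(Q)$, and \eqref{eq:denom} gives $\rho\ge\frac x{2\ell(Q)+x}\ge\frac19$. The second sentence follows from $d_h\ge2\rho$.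

(b) By \eqref{eq:radial}, $2|a-b|<a+b$, which gives $a<3b$ and $b<3a$. By \eqref{eq:denom}, $2|z-w|<1-|z|^2+|z-w|$.

(c) Here $a/b=\frac75\,2^i$ with $i\in\mathbb Z$. The values nearest to $1$ are $\frac75$ and $\frac7{10}$, for which $\frac{|a-b|}{a+b}$ equals $\frac16$ and $\frac3{17}$.
\end{proof}

\begin{lemma}[The kernel $p$ on tiles]\label{lem:p}
\begin{enumerate}
\item[(a)] If $z\in\mathbb D$ and $w,w'\in T^{**}(Q)$, then $p(z,w)\le Cp(z,w')$. In particular $d_h(w,w')\le C$.
\item[(b)] If $z\in T(S)$, $R\subset S$ and $a\in T^{**}(R)$, then $p(z,a)\ge c\,(1-|a|)/\ell(S)$.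
\item[(c)] If $z\in T(R)$ and $w\in\mathbb D$, then $c\,p(z,w)\le\ell(R)^{-2}\int_{T(R)}\Gamma(z',w)\,dA(z')\le C\,p(z,w)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $T^{**}(Q)$ consists of tiles whose layers differ from that of $Q$ by at most $2$ and which are chained to $T(Q)$ by meeting closures. By \eqref{eq:tile}, $\frac18\ell(Q)\le1-|w|\le4\ell(Q)$ on it and its diameter is at most $C\ell(Q)$. Since $|1-\bar zw|\ge1-|w|\ge\frac18\ell(Q)$, we get $|1-\bar zw'|\le|1-\bar zw|+|w-w'|\le C|1-\bar zw|$. The numerators of $p(z,w)$ and $p(z,w')$ are comparable. Taking $z=w$ gives $p(w,w')\ge c$, which bounds $d_h(w,w')$.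

(b) The point $a$ is within $C\ell(R)\le C\ell(S)$ of $T(R)\subset S$, so $|z-a|\le C\ell(S)$, and $|1-\bar az|\le C\ell(S)$ by \eqref{eq:denom}. Also $1-|z|^2\ge\frac12\ell(S)$.

(c) Let $\ell=\ell(R)$. The lower bound follows from \eqref{eq:Gp}, (a) and \eqref{eq:tile}. For the upper bound, where $\rho(z',w)\ge\frac12$ we have $\Gamma(z',w)\le2p(z',w)\le Cp(z,w)$. Suppose that the set $N$ of $z'\in T(R)$ with $\rho(z',w)<\frac12$ is nonempty. On $N$ we have $|z'-w|\le2\ell$ by Lemma~\ref{lem:sep}(b) and $|1-\bar wz'|\le4\ell$ by \eqref{eq:denom}, so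
\[
\int_N\Gamma(z',w)\,dA(z')\le\int_{|\zeta|<4\ell}\log\frac{4\ell}{|\zeta|}\,dA(\zeta)=8\pi\ell^2 .
\]
On $N$ also $p(z',w)>\frac34$, so $p(z,w)\ge c$ by (a), and $8\pi\le Cp(z,w)$.
\end{proof}

A positive measure $\sigma$ on $\mathbb D$ is \emph{$K$-Carleson} if $\sigma(Q)\le K\ell(Q)$ for all $Q\in\mathcal D$. A multiset $Z$, or a Blaschke product with zeros $Z$, is \emph{$K$-Carleson} if the measure $\sum_{a\in Z}(1-|a|)\delta_a$ is, where $\delta_a$ is the unit mass at $a$.

\begin{lemma}\label{lem:carl}
If $\sigma$ is $K$-Carleson, then $\displaystyle\int\frac{1-|z|^2}{|1-\bar zw|^2}\,d\sigma(w)\le32K$ for all $z\in\mathbb D$.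
\end{lemma}

\begin{proof}
Let $z\in T(S)$, $\ell=\ell(S)$ and $E_j=\{w\in\mathbb D:|1-\bar zw|<2^j\ell\}$, $j\ge0$. Let $w\in E_j$. Then $1-|w|<2^j\ell$ by \eqref{eq:denom}. Write $z=|z|\zeta$, $w=|w|\omega$ with $|\zeta|=|\omega|=1$. Then $|\zeta-\omega|=|1-\bar\zeta\omega|\le|1-\bar zw|+(1-|z||w|)<2^{j+1}\ell$. If the arguments differ by $2\pi t$ with $0\le t\le\frac12$, then $|\zeta-\omega|=2\sin\pi t\ge4t$, so $t<2^{j-1}\ell$. Hence for $2^j\ell\le1$ the set $E_j$ lies in two boxes of length $2^j\ell$; for $2^j\ell>1$ we use $\sigma(\mathbb D)\le K$. In both cases $\sigma(E_j)\le2^{j+1}\ell K$. Since $1-|z|^2\le2\ell$ and $|1-\bar zw|\ge\ell/2$, the integral is at most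
\[
\frac8\ell\,\sigma(E_0)+\sum_{j\ge0}\frac2{4^j\ell}\,\sigma(E_{j+1})\le16K+16K.\qedhere
\]
\end{proof}

The next lemma says that the tiles along the boundary of a box have total length comparable to that of the box.

\begin{lemma}[Boundary tiles]\label{lem:bdry}
Let $X\in\mathcal D$. Say that $R$ \emph{touches} $X$ if $\overline{T(R)}$ meets $\partial X\cap\mathbb D$.
\begin{enumerate}
\item[(a)] If $R,S$ are neighbors and exactly one of them is contained in $X$, then $R$ touches $X$.
\item[(b)] The boxes $R$ with $\ell(R)\le2\ell(X)$ that touch $X$ have total length at most $28\,\ell(X)$.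
\item[(c)] The boxes $R\subset X$ with $T(R)\subset T^{**}(S)$ for some $S\not\subset X$ have total length at most $C\ell(X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) One tile lies in $X$ and the other in $\mathbb D\setminus X$, so a common point of their closures lies in $\partial X\cap\mathbb D$.

(b) If $X=\mathbb D$, no box touches $X$. Otherwise $\partial X\cap\mathbb D$ consists of two radial segments and an arc of the circle $|z|=1-\ell(X)$. In a fixed layer a given argument belongs to at most two closed arcs, so at most $4$ tiles of the layer meet the segments. The circular arc meets only closed tiles of the layer of $X$ and of the previous one, at most $3$ in each. So at most $7$ boxes of length $2^{-k}\ell(X)$ touch $X$, and $\sum_{k\ge-1}7\cdot2^{-k}=28$.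

(c) There is a chain $R,V_1,S$ of consecutive neighbors. Let $V=V_1$ if $V_1\subset X$, and $V=R$ otherwise. Then $V\subset X$ has a neighbor not contained in $X$, so $V$ touches $X$ by (a), and $R$ is a neighbor of $V$. Each $V$ has at most $9$ neighbors, of length at most $2\ell(V)$. By (b) the total length is at most $18\cdot28\,\ell(X)$.
\end{proof}

Twice we shall replace one mass distribution on the boxes by another, once by rounding to integers and once by taking every second point. The change is up to one unit per box, which is too much to sum in absolute value; but it cancels along each layer.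

\begin{lemma}[Layer summation]\label{lem:layer}
Let $\alpha_Q,\beta_Q\ge0$ for $Q\in\mathcal D$. Suppose that in each layer, with the boxes ordered by argument in $[0,2\pi)$, all partial sums of $\alpha_Q-\beta_Q$ lie in $[-1,1]$. Then for all $z\in\mathbb D$
\[
\sum_Q\alpha_Q\,p(z,w_Q)\le\sum_Q\beta_Q\,p(z,w_Q)+72 .
\]
\end{lemma}

\begin{proof}
Let $z$ lie in a tile of layer $m$ and fix a layer $n$. The points $w_Q$ of layer $n$ lie on the circle $|w|=1-b$, $b=\frac582^{-n}$. Since $|1-\bar zw|^2=1-2|z||w|\cos\theta+|z|^2|w|^2$, the function $p(z,\cdot)$ on this circle is even in the angular distance $\theta$ from $z$ and nonincreasing on $[0,\pi]$. If $P$ is its maximum, its total variation around the circle is at most $2P$. With $a=1-|z|\in(2^{-m-1},2^{-m}]$ and $a+b-ab\ge\max(a,b)$,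
\[
P=\frac{ab(2-a)(2-b)}{(a+b-ab)^2}\le4\,\frac{\min(a,b)}{\max(a,b)}\le8\cdot2^{-|n-m|},
\]
because $b/a\le\frac542^{m-n}$ and $a/b\le\frac852^{n-m}$. Let $p_0,\dots,p_N$ be the values $p(z,w_Q)$ in order and $D_0,\dots,D_N$ the partial sums of $d_j=\alpha_Q-\beta_Q$. Abel summation gives $\sum d_jp_j=D_Np_N-\sum_{j<N}D_j(p_{j+1}-p_j)$, of modulus at most $3P\le24\cdot2^{-|n-m|}$. Summing over $n$ gives at most $24\cdot3$.
\end{proof}

\section{Removing zeros}\label{sec:zeros}

The zeros of $f\in\mathcal B$ may cluster arbitrarily where $f$ is small. Near a point where $|f(z)|\ge\eta$ they cannot, because $\sum_ap(z,a)\le2\log\frac1\eta$. The first lemma turns such pointwise bounds into a Carleson condition.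

\begin{lemma}\label{lem:packzeros}
Let $Z$ be a multiset in $\mathbb D$, $\mathcal S\subset\mathcal D$ and $L>0$. Suppose that for each $S\in\mathcal S$ there is $z\in T(S)$ with $\sum_{a\in Z}p(z,a)\le L$. Then $Z'=Z\cap\bigcup_{S\in\mathcal S}T^{**}(S)$ is $CL$-Carleson.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:p}(b), for each $S\in\mathcal S$,
\begin{equation}\label{eq:SL}
\sum\Bigl\{1-|a|:\ a\in Z\cap\bigcup_{R\subset S}T^{**}(R)\Bigr\}\le CL\,\ell(S).
\end{equation}
Fix $Q$. Consider first the points of $Z'\cap Q$ that lie in $T^{**}(S)$ for some $S\in\mathcal S$ with $S\subset Q$. Such an $S$ is contained in one of the maximal members $S_i$ of $\mathcal S$ inside $Q$, which are disjoint. By \eqref{eq:SL} these points contribute at most $CL\sum\ell(S_i)\le CL\,\ell(Q)$. Every other point lies in a tile $T(R)$ with $R\subset Q$ and $T(R)\subset T^{**}(S)$ for some $S\in\mathcal S$, $S\not\subset Q$. By \eqref{eq:SL} the tile contributes at most $CL\,\ell(S)\le4CL\,\ell(R)$, and by Lemma~\ref{lem:bdry}(c) these $R$ have total length at most $C\ell(Q)$.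
\end{proof}

\begin{lemma}\label{lem:divide}
There is an absolute $H\ge1$ with the following property. Let $f\in\mathcal B$, $f\not\equiv0$, $0<\eta<1$, $\mathcal S=\{S:\|f\|_{T(S)}\ge\eta\}$, and let $b$ be the Blaschke product formed from the zeros of $f$ in $\bigcup_{S\in\mathcal S}T^{**}(S)$. Then $b$ is $C\log\frac2\eta$-Carleson, and $f^\circ=f/b\in\mathcal B$ satisfies $|f^\circ|\ge\eta^H$ on $\bigcup_{S\in\mathcal S}T^*(S)$.
\end{lemma}

\begin{proof}
Let $S\in\mathcal S$ and choose $z\in T(S)$ with $|f(z)|\ge\eta/2$. By \eqref{eq:Gp} and (F2), the zeros of $f$ satisfy $\sum_ap(z,a)\le2\sum_a\Gamma(z,a)\le2\log\frac1{|f(z)|}\le2\log\frac2\eta$. Lemma~\ref{lem:packzeros} gives the first assertion.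

The function $f^\circ$ has no zeros in $T^{**}(S)$, so by Lemma~\ref{lem:sep}(a) the function $U=\log\frac1{|f^\circ|}\ge0$ is harmonic in the open hyperbolic $\frac29$-neighborhood of $T^*(S)$. This neighborhood contains the hyperbolic disk of radius $\frac29$ about each point of $\overline{T^*(S)}$; this margin is the reason for removing zeros from $T^{**}$ rather than $T^*$. Two points of a closed tile $\overline{T(R)}$ are joined in it by a path of Euclidean length at most $8\ell(R)$ (a radial segment and a circular arc, or a segment if $R=\mathbb D$), hence of hyperbolic length at most $32$, since $1-|z|\ge\frac12\ell(R)$ there. So $x\in T(S)$ and $y\in T(R)$, with $R$ a neighbor of $S$, are joined in $\overline{T^*(S)}$ through a common point of the closed tiles by a path of hyperbolic length at most $64$. Cutting it into pieces of length at most $\frac19$ and applying (F3) along them gives $U(y)\le H\,U(x)$. Since $|f^\circ|\ge|f|$, we have $\inf_{T(S)}U\le\log\frac1\eta$.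
\end{proof}

\begin{lemma}\label{lem:factor}
For $K>0$ there are $m(K)$ and $s(K)>0$ such that every nonconstant $K$-Carleson Blaschke product is a product of at most $m(K)$ Blaschke products that are $s(K)$-interpolating.
\end{lemma}

\begin{proof}
Each zero in $T(Q)$ has $1-|a|>\frac12\ell(Q)$, so $T(Q)$ contains at most $2K$ zeros. Enumerate $\mathcal D$ and give each box, in turn, one of $9$ colors not yet used by its at most $8$ other neighbors. Distinct boxes of one color are not neighbors, so their tiles are at $\rho$-distance at least $\frac19$ by Lemma~\ref{lem:sep}(a). Distribute the zeros into at most $m(K)=9\lceil2K\rceil$ families, each having at most one zero in each tile and using tiles of one color only. In a family $(z_n)$, by \eqref{eq:Gp} and Lemma~\ref{lem:carl},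
\[
\sum_{k\ne n}\Gamma(z_n,z_k)\le\frac{81}2\sum_k\frac{(1-|z_n|^2)\cdot2(1-|z_k|)}{|1-\bar z_nz_k|^2}\le CK .
\]
So $s(K)=e^{-CK}$ will do.
\end{proof}

\begin{lemma}\label{lem:far}
For $K,\varepsilon>0$ there are $\kappa(K,\varepsilon)>0$ and $\delta(K,\varepsilon)>0$ such that $|F(b)|\ge\kappa(K,\varepsilon)$ whenever $F$ is normalized $\delta$-multiplicative and $\varepsilon$-far, $\delta\le\delta(K,\varepsilon)$, and $b$ is a $K$-Carleson Blaschke product.
\end{lemma}

\begin{proof}
If $b$ is constant, $|F(b)|=1$. Otherwise write $b=b_1\cdots b_j$, $j\le m=m(K)$, as in Lemma~\ref{lem:factor}. Let $M=M(s(K))$ and $t_0=\min\{\frac1{240M^2},\frac\varepsilon{74M^2}\}$. Since $F$ is $\varepsilon$-far, Lemma~\ref{lem:interp} gives $|F(b_i)|+\delta>t_0$, so $|F(b_i)|\ge t_0/2$ if $\delta\le t_0/2$. By Lemma~\ref{lem:rules}(a), $|F(b)|\ge(t_0/2)^m-2^m\delta\ge\frac12(t_0/2)^m$ for small $\delta$.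
\end{proof}

\section{Localization}\label{sec:local}

Consider first a single function $f^\circ\in\mathcal B$ with $F(f^\circ)=O(\delta)$ and a cutoff $\chi:\mathbb D\to[0,1]$ such that $|f^\circ|$ is bounded below where $\chi<1$. Let $h\in\mathcal B$ be at most $\tau$ in modulus where $\chi>0$. Then $h=\frac{h(1-\chi)}{f^\circ}f^\circ+h\chi$, with a bounded coefficient and a small remainder, neither of them analytic. If $v$ solves $\bar\partial v=-h\,\bar\partial\chi/f^\circ$, then $a=\frac{h(1-\chi)}{f^\circ}-v$ is analytic and $h=af^\circ+e$ with $e=h\chi+vf^\circ$. The right side of the equation lives where $0<\chi<1$, so it carries the factor $\tau$. If the equation can be solved with $\|v\|_\infty=O(\tau)$, then $F(h)=F(af^\circ)+F(e)=O(\delta+\tau)$. So we need bounded solutions of $\bar\partial v=g$, and a cutoff whose gradient is admissible data.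

Here $\bar\partial=\frac12(\partial_x+i\partial_y)$, and $\bar\partial v=g$ \emph{in the sense of distributions} means $\int v\,\bar\partial\varphi\,dA=-\int g\varphi\,dA$ for all smooth $\varphi$ with compact support in $\mathbb D$. We use three standard facts. A locally integrable $a$ with $\bar\partial a=0$ agrees a.e.\ with an analytic function (Weyl's lemma). For $\psi\in C^1$ with compact support, $\psi(\zeta)=-\frac1\pi\int\frac{\bar\partial\psi(z)}{z-\zeta}\,dA(z)$ (Cauchy--Pompeiu formula). A locally Lipschitz function is differentiable a.e., its gradient is its distributional gradient and obeys the product rule, and the gradient vanishes a.e.\ on each level set.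

\subsection*{Bounded solutions of the $\bar\partial$-equation}
The Cauchy kernel $\frac1{\pi(z-\zeta)}$ may be multiplied by any $E(z,\zeta)$ that is analytic in $z$ with $E(\zeta,\zeta)=1$. The factor $\frac{1-|\zeta|^2}{1-\bar\zeta z}$ reduces the bound for $v(z)$ to the total mass of a measure $\mu_z$, for which we have no bound uniform in $z$; an exponential factor then damps this mass.

\begin{lemma}[P. Jones]\label{lem:jones}
Let $g$ be measurable on $\mathbb D$, with $|g(\zeta)|\le\frac K{1-|\zeta|}$ and $|g|\,dA$ a $K$-Carleson measure. Then there is $v$ with $\bar\partial v=g$ in the sense of distributions and $\sup_{\mathbb D}|v|\le CK$.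
\end{lemma}

\begin{proof}
By scaling let $K=1$. Put $d\sigma=|g|\,dA$, a finite measure, and
\[
E(z,\zeta)=\frac{1-|\zeta|^2}{1-\bar\zeta z}\exp\int_{|w|\ge|\zeta|}\Bigl[\frac{1+\bar w\zeta}{1-\bar w\zeta}-\frac{1+\bar wz}{1-\bar wz}\Bigr]d\sigma(w),\qquad v(z)=\frac1\pi\int\frac{g(\zeta)E(z,\zeta)}{z-\zeta}\,dA(\zeta).
\]
The bracket is bounded in $w$, locally uniformly in $z$, so $E$ is analytic in $z$, and $E(\zeta,\zeta)=1$. Use $\operatorname{Re}\frac{1+x}{1-x}=\frac{1-|x|^2}{|1-x|^2}$. For $|w|\ge|\zeta|$ we have $1-|w\zeta|^2\le1-|\zeta|^4\le2(1-|\zeta|^2)$, so the real part of the first term has $\sigma$-integral at most $64$ by Lemma~\ref{lem:carl}. The real part of the second fraction is at least $\frac{1-|w|^2}{|1-\bar wz|^2}$. With the finite measure $d\mu_z(w)=\frac{1-|w|^2}{|1-\bar wz|^2}d\sigma(w)$ and $m(r)=\mu_z\{|w|\ge r\}$ we obtain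
\[
|E(z,\zeta)|\le C\,\frac{1-|\zeta|^2}{|1-\bar\zeta z|}\,e^{-m(|\zeta|)}.
\]
Where $\rho(z,\zeta)\ge\frac12$ we have $|z-\zeta|\ge\frac12|1-\bar\zeta z|$, so this part of the absolute integral defining $v(z)$ is at most $C\int e^{-m(|\zeta|)}d\mu_z(\zeta)$. The set $\{\zeta:m(|\zeta|)\le s\}$ is an increasing union of sets $\{|w|\ge r\}$ of measure at most $s$, so
\[
\int e^{-m(|\zeta|)}d\mu_z(\zeta)=\int_0^\infty e^{-s}\mu_z\{\zeta:m(|\zeta|)\le s\}\,ds\le\int_0^\infty se^{-s}ds=1 .
\]
Where $\rho(z,\zeta)<\frac12$ we use $|E|\le C$ (as $|1-\bar\zeta z|\ge1-|\zeta|$) and Lemma~\ref{lem:sep}(b): this part is at most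
$\frac C{1-|z|}\int_{|\zeta-z|\le2(1-|z|)}\frac{dA(\zeta)}{|z-\zeta|}=4\pi C$. So the integral converges absolutely with a bound independent of $z$. This gives $|v|\le C$ and justifies Fubini's theorem in
\[
\int v\,\bar\partial\varphi\,dA=\int g(\zeta)\,\frac1\pi\int\frac{\bar\partial_z\bigl(E(z,\zeta)\varphi(z)\bigr)}{z-\zeta}\,dA(z)\,dA(\zeta)=-\int g\varphi\,dA.\qedhere
\]
\end{proof}

\subsection*{Contours}
The cutoff should equal $0$ on tiles where $f$ is somewhere large and $1$ on tiles where it is uniformly small, and the transition tiles must satisfy a Carleson condition. If ``large'' and ``small'' are separated by a single threshold, we have no control on how often the type changes from a box to its children. With two thresholds $\eta'\ll\eta$, a change from large to small costs a definite drop of $|f|$, and a bounded analytic function can drop that much only on boxes of small total length.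

\begin{lemma}\label{lem:contour}
There is an absolute $C_0\ge1$ with the following property. Let $0<\eta<\frac12$, $\eta'=(\eta/2)^{C_0}$, $f\in\mathcal B$, $f\not\equiv0$. There is a locally Lipschitz $\chi:\mathbb D\to[0,1]$ such that
\begin{enumerate}
\item[(i)] if $z\in T(R)$ and $\chi(z)>0$, then $\|f\|_{T(R)}<\eta$;
\item[(ii)] the closure of $\{\chi<1\}$ in $\mathbb D$ is contained in an open set $\Omega\subset\bigcup\{T^*(S):\|f\|_{T(S)}\ge\eta'\}$;
\item[(iii)] $|\nabla\chi(z)|\le\frac C{1-|z|}$ a.e., and $|\nabla\chi|\,dA$ is $C$-Carleson.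
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Coloring.} Color the boxes white or red, layer by layer. The box $\mathbb D$, and any box with a white parent, is white if $\|f\|_{T(Q)}\ge\eta'$ and red otherwise. A box with a red parent is white if $\|f\|_{T(Q)}\ge\eta$ and red otherwise. Since $\eta'<\eta$, white boxes have $\|f\|_{T(Q)}\ge\eta'$ and red boxes have $\|f\|_{T(Q)}<\eta$. Let $\mathcal R$ be the set of red boxes with a white parent and $\mathcal W$ the set of white boxes with a red parent. On $\mathcal R$ the norm is less than $\eta'$, on $\mathcal W$ it is at least $\eta$.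

\emph{The basic estimate.} Let $P\in\mathcal W$, let $Q_1,Q_2,\dots$ be the maximal red boxes in $P$, and $\ell_j=\ell(Q_j)$. We claim that $\sum\ell_j\le\frac12\ell(P)$. The $Q_j$ are disjoint and belong to $\mathcal R$, since their parents lie in $P$ and are not red. For finite $J$ let
\[
V(z)=\sum_{j\le J}\ell_j^{-2}\int_{T(Q_j)}\Gamma(w,z)\,dA(w),\qquad K=\bigcup_{j\le J}\overline{T(Q_j)}.
\]
As the Green potential of a bounded density supported in the compact set $K$, the function $V$ is continuous on $\overline{\mathbb D}$, zero on $\partial\mathbb D$ and harmonic in $\mathbb D\setminus K$. The measure $\sum\ell_j\delta_{w_{Q_j}}$ is $1$-Carleson, because $w_{Q_j}\in Q$ only if $Q_j\subset Q$. So Lemmas~\ref{lem:p}(c) and \ref{lem:carl} give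
\[
V(z)\le C\sum_jp(w_{Q_j},z)\le C\sum_j\frac{2\ell_j(1-|z|^2)}{|1-\bar zw_{Q_j}|^2}\le C_1
\]
with $C_1$ absolute. The superharmonic function $s=C_1\log\frac1{|f|}\big/\log\frac1{\eta'}\ge0$ satisfies $s\ge C_1\ge V$ on $K$. The minimum principle for $s-V$ on $\mathbb D\setminus K$ gives $s\ge V$ on $\mathbb D$. Choose $z_0\in T(P)$ with $|f(z_0)|\ge\eta/2$; then $s(z_0)\le C_1/C_0$. By Lemma~\ref{lem:p}(c) and (b), $V(z_0)\ge c\sum_{j\le J}p(z_0,w_{Q_j})\ge c\sum_{j\le J}\ell_j/\ell(P)$. Hence $\sum_j\ell_j\le\frac C{C_0}\ell(P)$, and we fix $C_0$ so that $C/C_0\le\frac12$.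

\emph{Packing of $\mathcal R$.} Let $Q'\in\mathcal R$ and let $Q''$ be maximal among the members of $\mathcal R$ strictly inside $Q'$. The parent of $Q''$ is white and lies in $Q'$. Let $P$ be the largest white box in $Q'$ containing $Q''$. As $P\ne Q'$, its parent lies in $Q'$ and is red, so $P\in\mathcal W$. The largest red box in $P$ containing $Q''$ belongs to $\mathcal R$ and is strictly inside $Q'$, so it equals $Q''$. Thus each $Q''$ is a maximal red box in a maximal white box $P\subset Q'$. These $P$ are disjoint, so the $Q''$ have total length at most $\frac12\ell(Q')$. For $Q\in\mathcal D$, the maximal members of $\mathcal R$ in $Q$ have total length at most $\ell(Q)$, and each further generation halves the bound. Hence the members of $\mathcal R$ in $Q$ have total length at most $2\ell(Q)$.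

\emph{Packing of $\mathcal W$.} The maximal members of $\mathcal W$ in $Q$ have total length at most $\ell(Q)$. Let $P\in\mathcal W$ be strictly contained in some $P'\in\mathcal W$, $P'\subset Q$. Go up from the red parent of $P$ to the last red box $Q'$ before the first white one, which occurs at $P'$ at the latest. Then $Q'\in\mathcal R$, $Q'\subset Q$, and $P$ is a maximal white box in $Q'$. For each $Q'$ such $P$ have total length at most $\ell(Q')$. Hence the members of $\mathcal W$ in $Q$ have total length at most $\ell(Q)+2\ell(Q)$.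

\emph{The cutoff.} Let $d(z)$ be the hyperbolic distance from $z$ to the union of the white tiles ($d=\infty$ if there are none) and $\chi=\min(1,9d)$. If $\chi(z)>0$, the tile of $z$ is red, which gives (i). For (ii) take $\Omega=\{d<\frac29\}\supset\{d\le\frac19\}$ and use Lemma~\ref{lem:sep}(a). Since $|d(z)-d(w)|\le d_h(z,w)$, we have $|\nabla\chi|\le\frac{18}{1-|z|}$ a.e., and so $\int_{T(R)}|\nabla\chi|\,dA\le C\ell(R)$ by \eqref{eq:tile}. For a.e.\ $z$ with $\nabla\chi(z)\ne0$ we have $0<d(z)<\frac19$, so $z$ lies in the tile of a red box $R$ with a white neighbor $S$. It remains to show that such boxes $R\subset Q$ have total length at most $C\ell(Q)$.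

To each such $R$ we assign a box $X\subset Q$, with $X=Q$ or $X\in\mathcal R\cup\mathcal W$, that contains exactly one of $R,S$. If $S\not\subset Q$, take $X=Q$. If $S\subset Q$, let $Y\subset Q$ be the smallest box containing both. If $Y$ is red, the chain of boxes from $Y$ down to the white box $S$ contains some $X\in\mathcal W$ with $X\ne Y$; it contains $S$, and not $R$ by the minimality of $Y$. If $Y$ is white, the chain from $Y$ down to the red box $R$ contains some $X\in\mathcal R$ with $X\ne Y$; it contains $R$ and not $S$. In each case $\ell(R)\le2\ell(X)$, and $R$ touches $X$ by Lemma~\ref{lem:bdry}(a). By Lemma~\ref{lem:bdry}(b) and the packing bounds, the total length is at most $28(1+2+3)\ell(Q)$.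
\end{proof}

\subsection*{The localization lemma}

\begin{lemma}\label{lem:local}
For $0<\eta<\frac12$ and $\varepsilon>0$ there are $C(\eta,\varepsilon)$ and $\delta(\eta,\varepsilon)>0$ with the following property. Let $F$ be normalized $\delta$-multiplicative and $\varepsilon$-far, $\delta\le\delta(\eta,\varepsilon)$. Let $f_1,f_2\in\mathcal B$, $f_i\not\equiv0$, $|F(f_i)|\le2\delta$. Let $h\in\mathcal B$ satisfy $|h|\le\tau$ on every tile $T(Q)$ with $\|f_1\|_{T(Q)}<\eta$ and $\|f_2\|_{T(Q)}<\eta$. Then $|F(h)|\le C(\eta,\varepsilon)(\delta+\tau)$.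
\end{lemma}

Farness cannot be dropped: for $F(f)=f(0)$ and $f_1=f_2=z$, no tile has $\|z\|_{T(Q)}<\eta$, so $h=1$ and $\tau=0$ are admissible, while $\delta=0$ and $F(h)=1$. The constant does not depend on $\tau$ or $h$; this is essential in Section~\ref{sec:null}.

\begin{proof}
Let $\eta'$, $\chi_i$, $\Omega_i$ come from Lemma~\ref{lem:contour} for $f_i$ and $\eta$. Let $f_i=b_if_i^\circ$ come from Lemma~\ref{lem:divide} for $f_i$ and $\eta'$, and let $\gamma=(\eta')^H$. Then $|f_i^\circ|\ge\gamma$ on $\Omega_i$. The products $b_i$ are $K$-Carleson with $K=C\log\frac2{\eta'}$, so $|F(b_i)|\ge\kappa=\kappa(K,\varepsilon)$ by Lemma~\ref{lem:far} if $\delta$ is small. From $|F(b_i)F(f_i^\circ)|\le|F(f_i)|+\delta$ we get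
\[
|F(f_i^\circ)|\le3\delta/\kappa .
\]
By Lemma~\ref{lem:contour}(i), $|h|\le\tau$ wherever $\chi_1\chi_2>0$.

Put $\varphi_1=1-\chi_1$ and $\varphi_2=\chi_1(1-\chi_2)$, so that $\varphi_1+\varphi_2=1-\chi_1\chi_2$ and
\[
\bar\partial\varphi_1=-\bar\partial\chi_1,\qquad\bar\partial\varphi_2=(1-\chi_2)\bar\partial\chi_1-\chi_1\bar\partial\chi_2 .
\]
In each quotient by $f_i^\circ$ below, the numerator vanishes (a.e., where a derivative occurs) on $\{\chi_i=1\}$, and the quotient is read as $0$ there; elsewhere $|f_i^\circ|\ge\gamma$. The functions $h\varphi_i/f_i^\circ$ are locally Lipschitz on $\mathbb D$, because $f_i^\circ$ has no zeros in the open set $\Omega_i$ containing the support of $\varphi_i$; they are bounded by $1/\gamma$, and $\bar\partial(h\varphi_i/f_i^\circ)=h\,\bar\partial\varphi_i/f_i^\circ$.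

Unlike in the case of one function, $\bar\partial\varphi_i$ does not live only where $h$ is small: the term $(1-\chi_2)\bar\partial\chi_1$ describes the passage from $f_1^\circ$ to $f_2^\circ$. It occurs in $\bar\partial\varphi_1=-(1-\chi_2)\bar\partial\chi_1-\chi_2\bar\partial\chi_1$ and in $\bar\partial\varphi_2$ with opposite signs, so it can be removed by corrections $+f_2^\circ v$ and $-f_1^\circ v$, which cancel in $a_1f_1^\circ+a_2f_2^\circ$. Lemmas~\ref{lem:jones} and \ref{lem:contour}(iii) give bounded $v,v_1,v_2$ with
\[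
\bar\partial v=\frac{h(1-\chi_2)\bar\partial\chi_1}{f_1^\circ f_2^\circ},\qquad\bar\partial v_1=-\frac{h\chi_2\,\bar\partial\chi_1}{f_1^\circ},\qquad\bar\partial v_2=-\frac{h\chi_1\,\bar\partial\chi_2}{f_2^\circ},
\]
and $\|v\|_\infty\le C\gamma^{-2}$, $\|v_i\|_\infty\le C\min(\tau,1)\gamma^{-1}$. The factor $\tau$ appears because $\bar\partial\chi_i=0$ a.e.\ on $\{\chi_i=0\}$, so the last two right sides vanish a.e.\ off $\{\chi_1\chi_2>0\}$. Put
\[
a_1=\frac{h\varphi_1}{f_1^\circ}+f_2^\circ v-v_1,\qquad a_2=\frac{h\varphi_2}{f_2^\circ}-f_1^\circ v-v_2 .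
\]
Then
\begin{align*}
\bar\partial a_1&=\frac{h\,\bar\partial\chi_1}{f_1^\circ}\bigl[-1+(1-\chi_2)+\chi_2\bigr]=0,\\
\bar\partial a_2&=\frac{h\bigl[(1-\chi_2)\bar\partial\chi_1-\chi_1\bar\partial\chi_2\bigr]}{f_2^\circ}-\frac{h(1-\chi_2)\bar\partial\chi_1}{f_2^\circ}+\frac{h\chi_1\bar\partial\chi_2}{f_2^\circ}=0 .
\end{align*}
By Weyl's lemma, after a change on a set of measure zero, $a_i\in H^\infty$ and $\|a_i\|\le C\gamma^{-2}$. The function $e=h-a_1f_1^\circ-a_2f_2^\circ\in H^\infty$ equals $h\chi_1\chi_2+v_1f_1^\circ+v_2f_2^\circ$ a.e., so $\|e\|\le C\tau/\gamma$. Therefore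
\[
|F(h)|\le\sum_{i=1,2}\bigl(|F(a_i)||F(f_i^\circ)|+\delta\|a_i\|\bigr)+2\|e\|\le C\gamma^{-2}\Bigl(\frac\delta\kappa+\delta\Bigr)+\frac{C\tau}\gamma.\qedhere
\]
\end{proof}

\section{The ideal of null sets}\label{sec:null}

\subsection*{From superharmonic functions to analytic ones}
By the Riesz decomposition, a nonnegative superharmonic $u$ has the form $\log\frac1{|g|}$ when its measure $\nu$ is a sum of unit point masses. In general we move the mass of each tile to $w_Q$ and round it to an integer, carrying the remainder to the next tile of the layer. An upper bound for $\log\frac1{|g|}$ cannot hold at the new zeros, and this is why it is stated only at the points $z_R$.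

\begin{lemma}[Atomization]\label{lem:atom}
There is an absolute $A\ge1$ such that for every superharmonic $u\ge0$ on $\mathbb D$, $u\not\equiv\infty$, there is $g\in\mathcal B$ with
\begin{enumerate}
\item[(a)] $\log\frac1{|g(z_R)|}\le Au(z_R)+A$ for all $R\in\mathcal D$;
\item[(b)] $\log\frac1{|g(z)|}\ge A^{-1}\inf_{T(R)}u-A$ for all $R\in\mathcal D$ and $z\in T(R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $u=h+\int\Gamma(\cdot,w)\,d\nu(w)$ as in (F4). If $u(z_0)<\infty$, then $\Gamma(z_0,w)\ge\frac12p(z_0,w)\ge\frac18(1-|z_0|^2)(1-|w|)$ shows that $\int(1-|w|)\,d\nu<\infty$. Let $\nu_Q=\nu(T(Q))$; then $\sum\nu_Q\ell(Q)\le2\int(1-|w|)\,d\nu<\infty$. In each layer order the boxes by argument, let $S_0,S_1,\dots$ be the partial sums of the $\nu_Q$, $S_{-1}=0$, and give the $j$-th box the integer $m_Q=\lfloor S_j\rfloor-\lfloor S_{j-1}\rfloor\ge0$. The partial sums of $\nu_Q-m_Q$ are $S_j-\lfloor S_j\rfloor\in[0,1)$. In particular $\sum m_Q\ell(Q)\le\sum\nu_Q\ell(Q)<\infty$, so there is a Blaschke product $B$ with a zero of order $m_Q$ at each $w_Q$.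 Let $\tilde h$ be a harmonic conjugate of $h$ and $g=e^{-(h+i\tilde h)}B\in\mathcal B$. Then $\log\frac1{|g|}=h+\sum m_Q\Gamma(\cdot,w_Q)$.

(a) By Lemma~\ref{lem:sep}(c) with \eqref{eq:Gp}, Lemma~\ref{lem:layer}, Lemma~\ref{lem:p}(a), and \eqref{eq:Gp} again,
\begin{align*}
\sum m_Q\Gamma(z_R,w_Q)&\le18\sum m_Q\,p(z_R,w_Q)\le18\sum\nu_Q\,p(z_R,w_Q)+C\\
&\le C\int p(z_R,w)\,d\nu(w)+C\le C\int\Gamma(z_R,w)\,d\nu(w)+C .
\end{align*}

(b) Let $z\in T(R)$ and $\Sigma=\sum\nu_Q\,p(z,w_Q)$. By \eqref{eq:Gp} and Lemma~\ref{lem:layer}, $\log\frac1{|g(z)|}\ge h(z)+\frac12\Sigma-36$. To bound $\inf_{T(R)}u$ we average $u$ over $T(R)$, which removes the singularity of $\Gamma$. The average of $h$ is at most $Ch(z)$ by (F3) and Lemma~\ref{lem:p}(a). By Lemma~\ref{lem:p}(c), \eqref{eq:tile} and Lemma~\ref{lem:p}(a), the average of the potential is at most $C\int p(z,w)\,d\nu(w)\le C\Sigma$. So $\inf_{T(R)}u\le C(h(z)+\Sigma)\le C\bigl(2\log\frac1{|g(z)|}+72\bigr)$.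
\end{proof}

\subsection*{Proof of Proposition~\ref{prop:qual}}
Let $c_*=e^{-2A}$ and fix $0<\varepsilon\le c_*$. It suffices to show that a normalized $\delta$-multiplicative $F$, with $\delta$ small depending on $\varepsilon$, is within $3\varepsilon$ of some $G\in\Lambda$. This is immediate if $F$ is not $\varepsilon$-far, so we assume from now on that $F$ is $\varepsilon$-far.

\begin{definition}
A set $E\subset\mathcal D$ is \emph{null} if there is $g\in\mathcal B$ with $|F(g)|\le\varepsilon/4$ and $|g(z_Q)|\ge c_*$ for all $Q\in E$.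
\end{definition}

Subsets of null sets are null, and $\emptyset$ is null (take $g=0$). The next lemma assumes only the lower bound $\varepsilon$, for one of two functions, and returns the better absolute bound $c_*$ for a single function with the same condition on $F$. The gain comes from applying Lemma~\ref{lem:atom} to a rescaled $u$.

\begin{lemma}\label{lem:merge}
There is $\delta_1(\varepsilon)>0$ such that for $\delta\le\delta_1(\varepsilon)$ the following holds. If $f_1,f_2\in\mathcal B$ and $|F(f_i)|\le\varepsilon/4$, then $E=\{Q:\max(|f_1(z_Q)|,|f_2(z_Q)|)\ge\varepsilon\}$ is null.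
\end{lemma}

\begin{proof}
Let $\hat f_i$ be as in Lemma~\ref{lem:rules}(b), so $|F(\hat f_i)|\le2\delta$, and $|\hat f_i|\ge\varepsilon/2$ where $|f_i|\ge\varepsilon$ by \eqref{eq:hatlower}. If $\hat f_i\equiv0$, then $|f_i|<\varepsilon$ everywhere and $f_i$ contributes nothing to $E$. So either $E=\emptyset$, or, after replacing such an $f_i$ by the other function, both $\hat f_i\not\equiv0$. Let
\[
u=\min\Bigl(\log\frac1{|\hat f_1|},\log\frac1{|\hat f_2|}\Bigr),\qquad N=\log\frac2\varepsilon .
\]
Then $u\ge0$ is superharmonic and $u(z_Q)\le N$ for $Q\in E$. Let $g$ be given by Lemma~\ref{lem:atom} for $u/N$. By (a), $|g(z_Q)|\ge e^{-2A}=c_*$ for $Q\in E$. Choose $\eta=\eta(\varepsilon)\in(0,\frac12)$ with $\frac1{AN}\log\frac1\eta-A\ge\log\frac8\varepsilon$. On a tile where both $\|\hat f_i\|_{T(R)}<\eta$ we have $u\ge\log\frac1\eta$, so $|g|\le\varepsilon/8$ by (b).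

Lemma~\ref{lem:local} applied to $h=g$ would give $|F(g)|\le C_\varepsilon(\delta+\varepsilon/8)$ with $C_\varepsilon=C(\eta(\varepsilon),\varepsilon)$, which is not enough when $C_\varepsilon$ is large; and making $g$ smaller by decreasing $\eta$ changes the constant. We use powers instead. The function $h=g^k$ satisfies the hypothesis with the same $\eta$ and $\tau=(\varepsilon/8)^k$, so by Lemmas~\ref{lem:rules}(a) and \ref{lem:local}
\[
|F(g)|^k\le|F(g^k)|+2^k\delta\le C_\varepsilon2^{-k}(\varepsilon/4)^k+(C_\varepsilon+2^k)\delta .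
\]
Fix $k=k(\varepsilon)$ with $C_\varepsilon2^{-k}\le\frac12$, and then require $\delta\le\delta(\eta,\varepsilon)$ and $(C_\varepsilon+2^k)\delta\le\frac12(\varepsilon/4)^k$. Then $|F(g)|\le\varepsilon/4$.
\end{proof}

\begin{lemma}\label{lem:proper}
There is $\delta_2(\varepsilon)>0$ such that $\mathcal D$ is not null if $\delta\le\delta_2(\varepsilon)$.
\end{lemma}

\begin{proof}
Suppose $g\in\mathcal B$, $|F(g)|\le\varepsilon/4\le c_*/4$ and $|g(z_Q)|\ge c_*$ for all $Q$. Then $|F(\hat g)|\le2\delta$, and $|\hat g(z_Q)|\ge c_*/2$ for all $Q$ by \eqref{eq:hatlower}. In Lemma~\ref{lem:divide} for $\hat g$ and $\eta=c_*/2$ we have $\mathcal S=\mathcal D$. So $\hat g=be$, where $b$ is $K$-Carleson with an absolute $K$ and $e\in\mathcal B$ satisfies $|e|\ge\gamma=(c_*/2)^H$ on $\mathbb D$. For small $\delta$, Lemmas~\ref{lem:far} and \ref{lem:rules}(c) give $|F(b)|\ge\kappa(K,\varepsilon)$ and $|F(e)|\ge\gamma/4$. Hence $2\delta\ge|F(\hat g)|\ge\kappa(K,\varepsilon)\gamma/4-\delta$, which is false for small $\delta$.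
\end{proof}

Let $\delta\le\min(\delta_1,\delta_2)$. If $E_1,E_2$ are null by means of $g_1,g_2$, then, since $c_*\ge\varepsilon$, the union $E_1\cup E_2$ is contained in $\{Q:\max_i|g_i(z_Q)|\ge\varepsilon\}$, which is null by Lemma~\ref{lem:merge}. The definition of null has not changed, so this step can be repeated: finite unions of null sets are null, with no further condition on $\delta$. By Lemma~\ref{lem:proper} no finite union of null sets is $\mathcal D$. So the complements of null sets have nonempty finite intersections and are contained in an ultrafilter $\mathcal U$ on $\mathcal D$. Let $G(f)=\lim_{\mathcal U}f(z_Q)$, $G\in\Lambda$.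

Let $f\in\mathcal B$ and $f_0=(f-F(f))/(2+\delta)$. Then $f_0\in\mathcal B$ because $|F(f)|\le1+\delta$, and $F(f_0)=0$. By Lemma~\ref{lem:merge} with $f_1=f_2=f_0$, the set $\{Q:|f_0(z_Q)|\ge\varepsilon\}$ is null, so its complement is in $\mathcal U$ and $|G(f_0)|\le\varepsilon$. Thus $|G(f)-F(f)|\le(2+\delta)\varepsilon\le3\varepsilon$. This proves Proposition~\ref{prop:qual} and Theorem~\ref{thm:qual}. \hfill$\square$

\section{The linear bound}\label{sec:linear}

We now know that $F$ is close to some $G\in\Lambda$. The following example shows that this $G$ need not be within $C\delta$ of $F$, and that it may have to be moved.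

\begin{example}\label{ex:two}
Let $0<a<1$ and $F(f)=\frac12(f(a)+f(-a))$. Then $F(fg)-F(f)F(g)=\frac14(f(a)-f(-a))(g(a)-g(-a))$. The Taylor coefficients of $f\in\mathcal B$ have modulus at most $1$, so $|f(a)-f(-a)|\le\frac{2a}{1-a^2}$ and $|F(f)-f(0)|\le\frac{a^2}{1-a^2}$. Thus $F$ is $\delta$-multiplicative with $\delta=\frac{a^2}{(1-a^2)^2}$, and it is within $\delta$ of evaluation at $0$. Evaluation at $a$ is within $\frac a{1-a^2}=\sqrt\delta$ of $F$, but not closer than $a$, as the function $f(z)=z$ shows.
\end{example}

For the proof of Proposition~\ref{prop:linear}, let $\delta\le\delta_*\le\delta_0(\frac1{28})$, let $F$ be normalized $\delta$-multiplicative, choose $G\in\Lambda$ with $\|F-G\|\le\frac1{28}$, and put $\phi=F-G$, so $\phi(1)=0$. There are two cases. If $G$ annihilates no interpolating Blaschke product, every element of its kernel is a product of two elements of the kernel, and a quadratic inequality for $\|\phi\|$ shows that $G$ itself is $4\delta$-close. If $G(b)=0$ for an interpolating $b$, as in the example, we move the zeros of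 $b$ until $F$ is $O(\delta)$ on the new product, and apply Lemma~\ref{lem:interp}.

\subsection*{Case 1: $G(b)\ne0$ for every interpolating Blaschke product $b$}

\begin{lemma}\label{lem:square}
Let $G\in\Lambda$ satisfy $G(b)\ne0$ for every interpolating Blaschke product $b$. Then every $f\in\mathcal B$ with $G(f)=0$ is a product $f=f_1f_2$ with $f_i\in\mathcal B$ and $G(f_1)=G(f_2)=0$.
\end{lemma}

\begin{proof}
If $f\equiv0$ take $f_1=f_2=0$. Otherwise $f=eB$ with $B$ a Blaschke product and $e\in\mathcal B$ free of zeros, by (F2). If $G(e)=0$, then $e$ has a square root in $\mathcal B$ with $G(e^{1/2})^2=0$, and $f=e^{1/2}\cdot(e^{1/2}B)$. So let $G(e)\ne0$; then $G(B)=0$.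

A substitute for $B^{1/2}$ is obtained by taking every second zero. In each layer, list the zeros of $B$ in the tiles of that layer, with multiplicity, by increasing argument in $[0,2\pi)$ (ties in any order, the argument of $0$ being $0$), and assign them alternately to $B_1$ and $B_2$, so that $B=B_1B_2$. We show that $G(B_1)=G(B_2)=0$; then $f=(eB_1)\cdot B_2$ is the required factorization. Let $n_i(Q)$ be the number of zeros of $B_i$ in $T(Q)$. The partial sums of $n_1(Q)-n_2(Q)$ along a layer lie in $[-1,1]$, a property symmetric in the two indices. So it suffices to derive a contradiction from $|G(B_1)|=2\eta>0$, which forces $G(B_2)=0$. Let $Z_i$ be the zeros of $B_i$. By Lemmas~\ref{lem:p}(a) and \ref{lem:layer} and \eqref{eq:Gp}, for all $z\in\mathbb D$,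
\begin{equation}\label{eq:B12}
\begin{split}
\sum_{a\in Z_2}p(z,a)&\le C\sum_Qn_2(Q)p(z,w_Q)\le C\sum_Qn_1(Q)p(z,w_Q)+C\\
&\le C\sum_{a\in Z_1}p(z,a)+C\le C\log\frac1{|B_1(z)|}+C .
\end{split}
\end{equation}
Let $\mathcal S=\{S:\|B_1\|_{T(S)}\ge\eta\}$ and let $b$ be the Blaschke product of the zeros of $B_2$ in $\bigcup_{S\in\mathcal S}T^{**}(S)$. Each $T(S)$, $S\in\mathcal S$, contains a point with $|B_1|\ge\eta/2$, so \eqref{eq:B12} and Lemma~\ref{lem:packzeros} with $L=C\log\frac2\eta+C$ show that $b$ is $CL$-Carleson. By Lemma~\ref{lem:factor}, $b$ is constant or a finite product of interpolating products, so $G(b)\ne0$ by hypothesis. Now let $|B_1(z)|\ge\eta$. Then $z\in T(S)$ with $S\in\mathcal S$, and the zeros of $B_2/b$ lie outside $T^{**}(S)\supset T^*(S)$, hence at $\rho$-distance at least $\frac19$ from $z$. By \eqref{eq:Gp} and \eqref{eq:B12},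
\[
\log\frac1{|(B_2/b)(z)|}\le\frac{81}2\sum_{a\in Z_2}p(z,a)\le C\log\frac1\eta+C .
\]
Here we use that $G$ is a limit $\lim_{\mathcal U}f(z_i)$ along points: the set of $i$ with $|B_1(z_i)|\ge\eta$ belongs to $\mathcal U$, and $|B_2/b|$ is bounded below at these $z_i$, so $G(B_2/b)\ne0$. Then $G(B_2)=G(b)G(B_2/b)\ne0$, a contradiction.
\end{proof}

Let $f\in\mathcal B$ with $G(f)=0$, and factor it as in the lemma. Since $F=\phi$ on the kernel of $G$, we get $|\phi(f)|\le|\phi(f_1)\phi(f_2)|+\delta\le\|\phi\|^2+\delta$. For general $f\in\mathcal B$, the function $\frac12(f-G(f))$ is in $\mathcal B$ and in the kernel, and $\phi$ takes the value $\frac12\phi(f)$ on it. Hence $\|\phi\|\le2\|\phi\|^2+2\delta\le\frac12\|\phi\|+2\delta$, because $\|\phi\|\le\frac14$. So $\|F-G\|\le4\delta$.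

\subsection*{Case 2: $G(b)=0$ for some interpolating Blaschke product $b$}
Let $b$ be $s$-interpolating with zeros $(z_n)$. The functional $G$ is normalized $0$-multiplicative, and Lemma~\ref{lem:interp} with $t=0$ gives $G(f)=\lim_{\mathcal U}f(z_n)$ for an ultrafilter $\mathcal U$ on the index set. The constant $s$ is not under our control, so we first thin out the sequence.

\begin{lemma}\label{lem:split}
Let $I$ be finite or countable, let $a_{jk}=a_{kj}\ge0$ for $j\ne k$ in $I$, and let $\sum_{k\ne j}a_{jk}\le L$ for all $j$. Then there is a partition $I=S_1\cup S_2$ with $\sum_{k\in S_i,\,k\ne j}a_{jk}\le L/2$ for all $j\in S_i$, $i=1,2$.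
\end{lemma}

\begin{proof}
For finite $I$ choose the partition that minimizes the sum of $a_{jk}$ over unordered pairs in the same class. Moving $j$ to the other class changes this sum by the sum of $a_{jk}$ over the other class minus the sum over its own class. The change is nonnegative, and the two sums add up to at most $L$, so the own-class sum is at most $L/2$. For $I=\mathbb N$ take such partitions of $\{1,\dots,N\}$ and, by a diagonal argument, a subsequence of $N$ along which the class of every index is eventually constant. Let $S_1,S_2$ be the limit classes. If $j\in S_i$ and $J\subset S_i\setminus\{j\}$ is finite, then $J\cup\{j\}$ lies in one class of the $N$-th partition for large $N$ in the subsequence, so $\sum_{k\in J}a_{jk}\le L/2$.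
\end{proof}

With $a_{jk}=\Gamma(z_j,z_k)$ and $L=\log\frac1s$, the sequence splits into two parts, and the part whose index set is in $\mathcal U$ is nonempty and $s^{1/2}$-interpolating. After finitely many steps we obtain a $\frac12$-interpolating subproduct $b_0$ of $b$ whose index set is in $\mathcal U$. Then $G(b_0)=0$. From now on $(z_n)$ denotes the zeros of $b_0$.

Let $c=F(b_0)=\phi(b_0)$, so $|c|\le\frac1{28}$, and $\hat b_0=\frac{b_0-c}{1-\bar cb_0}$. By Lemma~\ref{lem:rules}(b), $|F(\hat b_0)|\le2\delta$. The zeros of $\hat b_0$ are the solutions of $b_0=c$; we show that they form an interpolating sequence with an absolute constant. Put $r=\frac1{14}$, so $|c|\le r/2$, and $K_n=\{z:\rho(z,z_n)<\frac14\}$. The closed disks $\overline{K_n}$ are disjoint: a common point would give $\rho(z_n,z_k)\le\frac{1/2}{1+1/16}=\frac8{17}$ by (F1), whereas $\rho(z_n,z_k)\ge\frac12$.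

\emph{The behavior of $b_0$ in $K_n$.} Let $\beta$ be $b_0$ or a subproduct having $z_n$ as a zero, and $\tau_n(\zeta)=\frac{\zeta+z_n}{1+\bar z_n\zeta}$, which maps $\{|\zeta|<\frac14\}$ onto $K_n$. Then $\beta(\tau_n(\zeta))=\zeta q(\zeta)$ with $q\in\mathcal B$, and $|q(0)|\ge\frac12$, being the product of $\rho(z_n,z_k)$ over the other zeros of $\beta$. Either $q$ is a unimodular constant, or $\rho(q(\zeta),q(0))\le|\zeta|$ and (F1) applies; in both cases $|q(\zeta)|\ge\frac{1/2-|\zeta|}{1-|\zeta|/2}\ge\frac27$ for $|\zeta|\le\frac14$. So $\beta$ has exactly one zero in $K_n$ and $|\beta|\ge\frac14\cdot\frac27=r$ on $\partial K_n$. By Rouch\'e's theorem, $\beta$ takes each value $w$ with $|w|<r$ exactly once in $K_n$, counting multiplicity.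

\emph{The behavior of $b_0$ off $\bigcup K_n$.} If $\beta$ is a finite subproduct, then $1/\beta$ is analytic on $\mathbb D$ minus the closed disks about its zeros, continuous up to the boundary, and bounded there by $1/r$. By the maximum principle $|\beta|\ge r$ off $\bigcup K_n$. Letting $\beta$ run through the partial products, we get $|b_0|\ge r$ off $\bigcup K_n$.

Consequently $\hat b_0$ has exactly one zero $\zeta_n$ in each $K_n$, it is simple, and there are no others. Write $\hat b_0=Be$, where $B$ is the Blaschke product with zeros $(\zeta_n)$ and $e\in\mathcal B$ has no zeros.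

\emph{$F(B)$ is $O(\delta)$.} Off $\bigcup K_n$ we have $|e|\ge|\hat b_0|\ge\frac12(r-|c|)\ge\frac r4$. This holds in particular on each $\partial K_n$, hence in $K_n$ by the maximum principle for $1/e$. So $|e|\ge\frac1{56}$ on $\mathbb D$, and $|F(e)|\ge\frac1{224}$ by Lemma~\ref{lem:rules}(c) if $\delta_*\le\frac1{112}$. From $|F(B)F(e)|\le|F(\hat b_0)|+\delta\le3\delta$ we get $|F(B)|\le672\,\delta$.

\emph{$B$ is $\frac3{56}$-interpolating.} Let $\psi:\{|w|<r\}\to K_n$ assign to $w$ the solution of $b_0=w$ in $K_n$. The solutions are simple, so $\psi$ is analytic, $\psi(c)=\zeta_n$ and $\psi'(c)=1/b_0'(\zeta_n)$. The Schwarz--Pick inequality for $w\mapsto\psi(rw)$ at $c/r$ gives $r|\psi'(c)|(1-|c|^2/r^2)\le1-|\zeta_n|^2$. Moreover $\hat b_0{}'(\zeta_n)=b_0'(\zeta_n)/(1-|c|^2)$ and $\hat b_0{}'(\zeta_n)=B'(\zeta_n)e(\zeta_n)$. By (F2),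
\[
\prod_{k\ne n}\rho(\zeta_k,\zeta_n)=(1-|\zeta_n|^2)|B'(\zeta_n)|\ge(1-|\zeta_n|^2)|b_0'(\zeta_n)|\ge r\Bigl(1-\frac{|c|^2}{r^2}\Bigr)\ge\frac34r=\frac3{56}.
\]

Let $M=M(\frac3{56})$, an absolute constant, and require $673\,\delta_*\le\frac1{240M^2}$. Lemma~\ref{lem:interp} for $F$ and $B$, with $t\le673\,\delta$, gives $G'\in\Lambda$ with $\|F-G'\|\le74M^2\cdot673\,\delta$. Together with Case 1 this proves Proposition~\ref{prop:linear}, and with it Theorem~\ref{thm:linear}(a). \hfill$\square$

\begin{thebibliography}{9}

\bibitem{garnett}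
Garnett, \emph{Bounded Analytic Functions}.

\bibitem{source}
\emph{Riemann mapping theorem in $\mathbb{C}^{n}$},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 85303}.

\end{thebibliography}
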